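\title{The Hasse--Schmidt algebra commutes with localization}

\begin{abstract}
Let $R$ be an algebra of finite type over a field $k$ and let $S\subseteq R$ be a multiplicative set. We show that every Hasse--Schmidt derivation of $S^{-1}R$ agrees up to any prescribed finite order, after a rescaling $t\mapsto\sigma t$ of its parameter by some $\sigma\in S$, with the extension of a Hasse--Schmidt derivation of $R$. Consequently the formation of the Hasse--Schmidt algebra commutes with localization. The obstacle is that denominators may grow too fast to be cleared by any rescaling. We remove it by combining Popescu's theorem with a Newton iteration in which denominators are controlled. The proof also works for algebras essentially of finite type over a Noetherian G-ring and for several parameters.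
\end{abstract}

\section{Introduction}\label{sec:intro}

Rings are commutative with identity, except for rings of endomorphisms. Let $k$ be a ring and $R$ a $k$-algebra. A \emph{Hasse--Schmidt derivation} (of infinite order) of $R$ over $k$, or \emph{HS derivation}, is a sequence $\delta_0=\mathrm{id}_R,\delta_1,\delta_2,\dots$ of $k$-linear endomorphisms of $R$ such that
\begin{equation}\label{eq:product}
\delta_n(ab)=\sum_{i+j=n}\delta_i(a)\,\delta_j(b)\qquad(a,b\in R,\ n\ge 0).
\end{equation}
Put $D=\sum_{n\ge0}\delta_nt^n\colon R\to R[[t]]$. Then \eqref{eq:product} is the coefficient of $t^n$ in $D(ab)=D(a)D(b)$, and $D(1)=1$ because $D(1)$ is an idempotent unit. So an HS derivation is the same thing as a $k$-algebra homomorphism $D\colon R\to R[[t]]$ that reduces to the identity modulo $t$, that is, a formal one-parameter deformation of the identity of $R$. The maps $\delta_n$ are its \emph{components}, and $\delta_1$ is a derivation. The \emph{Hasse--Schmidt algebra} $\mathrm{HS}(R/k)$, or $\mathrm{HS}(R)$, is the $R$-subalgebra of $\mathrm{End}_k(R)$ generated by all components of all HS derivations. Here $R$ is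 identified with the multiplication maps, and ``$R$-subalgebra'' means a subring containing $R$.

The basic example is Taylor expansion. On $R=k[x_1,\dots,x_d]$ let $D(x_1)=x_1+t$ and $D(x_j)=x_j$ for $j\neq1$. The components are the divided power operators $\delta_n=\frac1{n!}\frac{\partial^n}{\partial x_1^n}$, defined over every $k$ by $\delta_n(x_1^a)=\binom an x_1^{a-n}$ and linearity over $k[x_2,\dots,x_d]$. If $k$ is a field of characteristic $\ell>0$, every derivation commutes with multiplication by $x_1^\ell$, whereas $\delta_\ell(x_1^\ell\cdot1)-x_1^\ell\,\delta_\ell(1)=1$. Thus $\mathrm{HS}(R)$ contains operators that cannot be built from derivations.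

Let $S\subseteq R$ be a multiplicative set, $A=S^{-1}R$, and $\lambda\colon R\to A$ the canonical map; we also write $\lambda$ for the coefficientwise map $R[[t]]\to A[[t]]$, and for $s\in S$ we write $s$ for the unit $\lambda(s)$ of $A$. Let $E=\sum\varepsilon_nt^n$ be an HS derivation of $R$. For $s\in S$ the series $\lambda E(s)$ has unit constant term, so it is a unit of $A[[t]]$. Hence there is a unique homomorphism $\tilde E=\sum\tilde\varepsilon_nt^n\colon A\to A[[t]]$ with $\tilde E\lambda=\lambda E$, and it is an HS derivation of $A$, the \emph{extension} of $E$. Let $S^{-1}\mathrm{HS}(R/k)$ denote the $A$-subalgebra of $\mathrm{End}_k(A)$ generated by the components $\tilde\varepsilon_n$ of all extensions. The following question is posed in \cite{HSloc}.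

\begin{quote}
\emph{Let $R$ be of finite type over a field $k$ and let $S\subseteq R$ be a multiplicative set. Is $\mathrm{HS}(S^{-1}R/k)=S^{-1}\mathrm{HS}(R/k)$?}
\end{quote}

This is the property one needs in order to turn $\mathrm{HS}$ into a quasi-coherent sheaf (Corollary~\ref{cor:sheaf}). The answer is yes, and it follows from an approximation theorem for a single HS derivation.

\begin{theorem}\label{thm:field}
Let $R$ be an algebra of finite type over a field $k$, let $S\subseteq R$ be a multiplicative set, let $D=\sum\delta_nt^n$ be an HS derivation of $A=S^{-1}R$ over $k$, and let $m\ge1$. Then there are $\sigma\in S$ and an HS derivation $E=\sum\varepsilon_nt^n$ of $R$ over $k$ such that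
\[
\tilde\varepsilon_n=\sigma^n\delta_n\qquad(0\le n\le m).
\]
\end{theorem}

\begin{corollary}\label{cor:main}
For every algebra $R$ of finite type over a field $k$ and every multiplicative set $S\subseteq R$, one has $\mathrm{HS}(S^{-1}R/k)=S^{-1}\mathrm{HS}(R/k)$.
\end{corollary}

\begin{proof}
Each $\tilde\varepsilon_n$ is a component of an HS derivation of $A$, which gives the inclusion $\supseteq$. Conversely, a component $\delta_m$ with $m\ge1$ of an HS derivation of $A$ equals $\sigma^{-m}\tilde\varepsilon_m$ by Theorem~\ref{thm:field}, and $\delta_0=1$.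
\end{proof}

A more general statement costs no extra work. For $p\ge1$ and $t=(t_1,\dots,t_p)$, a \emph{$p$-parameter HS derivation} of $R$ is a $k$-algebra homomorphism $D=\sum_{\alpha\in\mathbb N^p}\delta_\alpha t^\alpha\colon R\to R[[t_1,\dots,t_p]]$ that reduces to the identity modulo $(t_1,\dots,t_p)$. It extends to $A$ for the same reason as above. We write $|\alpha|=\alpha_1+\dots+\alpha_p$. An algebra is \emph{essentially of finite type} over $k$ if it is a localization of a $k$-algebra of finite type. G-rings are recalled in Section~\ref{sec:popescu}; fields, $\mathbb Z$ and excellent rings are examples.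

\begin{theorem}\label{thm:general}
Let $k$ be a Noetherian G-ring, $R$ a $k$-algebra essentially of finite type, $S\subseteq R$ a multiplicative set, and $A=S^{-1}R$. Let $p,m\ge1$ and let $D=\sum\delta_\alpha t^\alpha$ be a $p$-parameter HS derivation of $A$ over $k$. Then there are $\sigma\in S$ and a $p$-parameter HS derivation $E=\sum\varepsilon_\alpha t^\alpha$ of $R$ over $k$ such that
\[
\tilde\varepsilon_\alpha=\sigma^{|\alpha|}\delta_\alpha\qquad(|\alpha|\le m).
\]
Consequently, the $A$-subalgebra of $\mathrm{End}_k(A)$ generated by the components of the $p$-parameter HS derivations of $A$ is already generated by the components of the extensions of the $p$-parameter HS derivations of $R$. For $p=1$ this says $\mathrm{HS}(S^{-1}R/k)=S^{-1}\mathrm{HS}(R/k)$.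
\end{theorem}

The second assertion follows from the first by the proof of Corollary~\ref{cor:main}, with $\delta_\alpha=\sigma^{-|\alpha|}\tilde\varepsilon_\alpha$, and Theorem~\ref{thm:field} is the case where $k$ is a field, $R$ is of finite type and $p=1$.

Section~\ref{sec:examples} locates the difficulty and shows the method on a cusp. The proof has three parts: a solution of the defining equations of $R$ with bounded denominators descends to $R$ (Section~\ref{sec:descent}); a smooth system of equations has such solutions near any rescaled formal solution (Section~\ref{sec:newton}); and Popescu's theorem reduces the general case to the smooth one (Section~\ref{sec:popescu}). Section~\ref{sec:consequences} gives the module and sheaf forms of the result and the localization of integrable derivations, and Section~\ref{sec:finite} shows that a finiteness hypothesis on $R$ is needed.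

\section{The difficulty and the idea}\label{sec:examples}

Two operations produce new HS derivations of a $k$-algebra $R$ from given ones.

\emph{Rescaling.} For $a\in R$, the substitution $F(t)\mapsto F(at)=F(at_1,\dots,at_p)$ is an $R$-algebra endomorphism of $R[[t]]$ that preserves constant terms. So if $D=\sum\delta_\alpha t^\alpha$ is an HS derivation, then so is $D^a=\sum a^{|\alpha|}\delta_\alpha t^\alpha$. In this notation, Theorem~\ref{thm:general} says that $\tilde E$ and $D^\sigma$ agree up to order $m$.

\emph{Product.} Let $p=1$. An HS derivation $D$ induces a ring endomorphism $\sum a_nt^n\mapsto\sum D(a_n)t^n$ of $R[[t]]$. Composing it with a second HS derivation $D'$ gives an HS derivation with components $\sum_{i+j=n}\delta_i\delta'_j$. It is the product $DD'$ in the ring $\mathrm{End}_k(R)[[t]]$.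

In this section $k$ is a field and $p=1$. Characteristic zero suggests the answer.

\begin{example}\label{ex:char0}
Let $\operatorname{char}k=0$. For a derivation $\partial$ of a $k$-algebra $R$ and $n\ge1$, the series $\exp(t^n\partial)=\sum_j\frac{1}{j!}\partial^jt^{nj}$ is an HS derivation by the Leibniz formula. So every derivation is a component. Conversely, let $\mathcal D$ be the ring generated by $R$ and $\mathrm{Der}_k(R)$, and fix $m$. We show by descending induction on $n\ge1$ that if $D\equiv1\bmod t^n$, then $\delta_0,\dots,\delta_m\in\mathcal D$. For $n>m$ these components are $1,0,\dots,0$. If $D\equiv1\bmod t^n$, then $\delta_n$ is a derivation by \eqref{eq:product}, the HS derivation $D'=\exp(-t^n\delta_n)D$ is $\equiv1\bmod t^{n+1}$, and $D=\exp(t^n\delta_n)D'$. The case $n=1$ gives $\mathrm{HS}(R)=\mathcal D$. If $R$ is of finite type, then $\Omega_{R/k}$ is finitely presented and $\Omega_{A/k}=S^{-1}\Omega_{R/k}$, so $\mathrm{Der}_k(A)=S^{-1}\mathrm{Hom}_R(\Omega_{R/k},R)=S^{-1}\mathrm{Der}_k(R)$, and Corollary~\ref{cor:main} follows.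
\end{example}

In general one can try to clear denominators directly. Let $\xi_1,\dots,\xi_d$ generate $R$ over $k$ and let $D$ be an HS derivation of $A$. If there is $\sigma\in S$ with $\sigma^n\delta_n(\lambda\xi_i)\in\lambda(R)$ for all $n$ and $i$, then $D^\sigma$ maps $\lambda(R)$ into $\lambda(R)[[t]]$. So rescaling clears denominators whose exponents grow linearly in $n$. It clears nothing worse.

\begin{example}[The bound $m$ cannot be removed]\label{ex:wild}
Let $R=k[x]$ and $S=\{x^a\}_{a\ge0}$. The series $x+\sum_{n\ge1}x^{-n^2}t^n$ is a unit of $A[[t]]$, so it is $D(x)$ for an HS derivation $D$ of $A$. For $\sigma=x^a$ we have $\sigma^n\delta_n(x)=x^{an-n^2}\notin R$ when $n>a$. Since $\tilde\varepsilon_n(x)\in R$ for every HS derivation $E$ of $R$, no pair $(\sigma,E)$ satisfies $\tilde\varepsilon_n=\sigma^n\delta_n$ for all $n$. For finite $m$ we may discard the tail: take $\sigma=x^m$ and $E(x)=x+\sum_{n=1}^mx^{mn-n^2}t^n\in R[t]$. The homomorphisms $\tilde E$ and $D^\sigma$ agree modulo $t^{m+1}$ on $x$, hence on $A$.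
\end{example}

So $D$ must be replaced by another HS derivation of $A$ with the same components of order $\le m$ and with linearly growing denominators. In Example~\ref{ex:wild} truncation did this, because $x$ satisfies no relation. When there are relations, a truncation has to be continued to a solution of the relations of infinite order, and continuation can be obstructed. If $\operatorname{char}k=\ell>0$ and $R=k[x]/(x^\ell)$, then $x\mapsto x+t$ defines a homomorphism $R\to R[t]/(t^\ell)$, but no HS derivation has $\delta_1(x)=1$, because the coefficient of $t^\ell$ in $0=D(x)^\ell=\sum_n\delta_n(x)^\ell t^{n\ell}$ is $\delta_1(x)^\ell$. In our situation one continuation over $A$ is known, namely $D$ itself, and we must produce a better one. The next example contains the main idea.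

\begin{example}[The cusp]\label{ex:cusp}
Let $\operatorname{char}k\ne2$, $R=k[x,y]/(y^2-x^3)$ and $S=\{x^a\}_{a\ge0}$. Since $R$ is free over $k[x]$, we have $R\subseteq A$, and $y$ is a unit of $A$. Define $c_j\in\mathbb Z[\frac12]$ by $c_0=1$ and $2c_j=\binom3j-\sum_{0<i<j}c_ic_{j-i}$, so that
\[
\varphi(u)=\sum_jc_ju^j=1+\tfrac32u+\tfrac38u^2+\cdots\quad\text{satisfies}\quad\varphi(u)^2=(1+u)^3.
\]
Let $D$ be an HS derivation of $A$ and write $D(x)=x(1+u)$ with $u=\sum_{n\ge1}u_nt^n\in A[[t]]$. The series $D(y)$ and $y\varphi(u)$ have the same square $x^3(1+u)^3$, and their sum is a unit because its constant term is $2y$. Hence $D(y)=y\varphi(u)$. The coordinate $x$ moves freely, and $y$ follows.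

Fix $m$ and choose $\sigma\in S$ with $\sigma u_n\in R$ for $1\le n\le m$. Truncate the free coordinate and rescale: $u'=\sum_{n=1}^m\sigma^nu_nt^n\in tR[t]$. Do not truncate the dependent coordinate, but solve for it again:
\[
E(x)=x(1+u'),\qquad E(y)=y\,\varphi(u').
\]
Both series lie in $R[[t]]$ and $E(y)^2=E(x)^3$, so $E$ is an HS derivation of $R$. Since $u'\equiv u(\sigma t)\bmod t^{m+1}$, the maps $\tilde E$ and $D^\sigma$ agree modulo $t^{m+1}$ on $x$ and $y$, hence on $A$.
\end{example}

The new value of $y$ is an algebraic power series over $A[t]$, and before rescaling its $n$th coefficient has denominator at worst $\sigma^n$, as in Eisenstein's theorem on algebraic power series. Three features of the example were special: $\lambda$ was injective, the equation could be solved in closed form, and the relation had a partial derivative $2y$ that is invertible in $A$. The next three sections remove these features in turn.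

\section{Descent of solutions with bounded denominators}\label{sec:descent}

From here through Section~\ref{sec:popescu} we work in the setting of Theorem~\ref{thm:general}. Write $R=U^{-1}R_0$ with
\[
R_0=k[x_1,\dots,x_d]/(f_1,\dots,f_r),
\]
which is possible because $k$ is Noetherian, and let $\xi_i\in R$ be the image of $x_i$. The rings $R$ and $A$ are Noetherian. For Theorem~\ref{thm:field}, take $U=\{1\}$ and $p=1$.

The \emph{order} of a series in $A[[t]]=A[[t_1,\dots,t_p]]$ is the least $|\alpha|$ for which $t^\alpha$ has nonzero coefficient. The series of order $\ge j$ form the ideal $(t)^j$. Put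
\[
\bar R=\lambda(R)\subseteq A,\qquad\Lambda=\bar R[[t]]\subseteq A[[t]],\qquad S^{-1}\Lambda=\bigcup_{s\in S}s^{-1}\Lambda\subseteq A[[t]].
\]
Thus $S^{-1}\Lambda$ consists of the series whose coefficients have one common denominator. It is a subring, and it contains $A[t]$ because finitely many elements of $A$ have a common denominator.

A homomorphism from $R_0$ to a $k$-algebra is a solution of the equations $f_1=\dots=f_r=0$. We want solutions in $R[[t]]$, and the later sections produce solutions in $S^{-1}\Lambda$. Rescaling moves these into $\Lambda$, but the step from $\bar R$ to $R$ needs care when $\lambda$ has a kernel. For example, let $k$ be a field, $R=k[x,y]/(xy)$ and $S=\{x^a\}$, so that $\bar R=k[x]$ and $\lambda(y)=0$. The solution $(x+t,0)$ has coefficients in $\bar R$, but its lift $(x+t,y)$ is not a solution in $R[[t]]$, since $(x+t)y=yt\neq0$. After one more rescaling, the lift $(x+xt,y)$ is a solution. The reason is that $\lambda$ is injective on the ideal $xR$, and this is the general mechanism.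

\begin{lemma}\label{lem:descent}
Let $v_1,\dots,v_d\in S^{-1}\Lambda$ be series such that $v_i$ has constant term $\lambda(\xi_i)$ and $f_j(v_1,\dots,v_d)=0$ for all $i,j$. Then there are $\sigma_1\in S$ and a $p$-parameter HS derivation $E$ of $R$ with $\lambda E(\xi_i)=v_i(\sigma_1t)$ for all $i$.
\end{lemma}

\begin{proof}
Each element of $K=\ker\lambda$ is killed by an element of $S$, and $K$ is finitely generated because $R$ is Noetherian. So $s_0K=0$ for some $s_0\in S$. The map $\lambda\colon s_0R\to s_0\bar R$ is bijective: it is onto, and if $\lambda(s_0a)=0$, then $\lambda(a)=0$ because $\lambda(s_0)$ is a unit, so $a\in K$ and $s_0a=0$.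

Write $v_i=\sum_\alpha v_{i,\alpha}t^\alpha$, choose $s_1\in S$ with $s_1v_{i,\alpha}\in\bar R$ for all $i,\alpha$, and put $\sigma_1=s_0s_1$. For $|\alpha|\ge1$,
\[
\sigma_1^{|\alpha|}v_{i,\alpha}=s_0\cdot\sigma_1^{|\alpha|-1}\cdot s_1v_{i,\alpha}\in s_0\bar R,
\]
so there is $w_{i,\alpha}\in s_0R$ with $\lambda(w_{i,\alpha})=\sigma_1^{|\alpha|}v_{i,\alpha}$. Set $w_i=\xi_i+\sum_{|\alpha|\ge1}w_{i,\alpha}t^\alpha\in R[[t]]$. Then $\lambda(w_i)=v_i(\sigma_1t)$.

We claim that $f_j(w)=0$. The images of $w_i$ and $\xi_i$ in $(R/s_0R)[[t]]$ coincide and $f_j(\xi)=0$, so all coefficients of $f_j(w)$ lie in $s_0R$. Moreover $\lambda(f_j(w))=f_j(v(\sigma_1t))$ is the rescaling of $f_j(v)=0$. Since $\lambda$ is injective on $s_0R$, the claim follows.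

Hence $x_i\mapsto w_i$ defines a $k$-algebra homomorphism $R_0\to R[[t]]$ whose reduction modulo $(t)$ is the canonical map $R_0\to R$. It sends each element of $U$ to a series with unit constant term, so it extends to a homomorphism $E\colon R\to R[[t]]$, and $E$ reduces to the identity modulo $(t)$.
\end{proof}

\section{Newton iteration with bounded denominators}\label{sec:newton}

We now replace the closed formula of Example~\ref{ex:cusp} by an iteration that works for any smooth system of equations. Recall that an algebra $B$ over a ring $P$ is \emph{smooth} if it is finitely presented and has the infinitesimal lifting property: for every $P$-algebra $C$ and every ideal $I\subseteq C$ with $I^2=0$, each $P$-algebra map $B\to C/I$ lifts to a $P$-algebra map $B\to C$.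

Let $Y=(Y_1,\dots,Y_N)$ and $Z=(Z_1,\dots,Z_N)$ be variables, let $g_1,\dots,g_q\in A[Y]$, and write $\partial_j=\partial/\partial Y_j$. Expand $g_l(Y-Z)$ as a polynomial in $Z$. Every monomial of degree $\ge2$ in $Z$ is divisible by some $Z_jZ_{j'}$, so there are $G_{ljj'}\in A[Y,Z]$ with
\begin{equation}\label{eq:taylor}
g_l(Y-Z)=g_l(Y)-\sum_j\partial_jg_l(Y)\,Z_j+\sum_{j,j'}G_{ljj'}(Y,Z)\,Z_jZ_{j'}.
\end{equation}
Newton's method chooses $Z$ so that the first two terms cancel, which normally means inverting the Jacobian matrix $(\partial_jg_l)$. Here the matrix need not be square, and division would introduce denominators that we cannot control. Smoothness supplies a polynomial substitute for the inverse.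

\begin{lemma}\label{lem:inverse}
If $B=A[Y]/(g_1,\dots,g_q)$ is smooth over $A$, there are $H_{ja},Q_{lab}\in A[Y]$ with
\begin{equation}\label{eq:inverse}
g_l=\sum_{j,a}\partial_jg_l\,H_{ja}\,g_a+\sum_{a,b}Q_{lab}\,g_ag_b\qquad(1\le l\le q).
\end{equation}
\end{lemma}

\begin{proof}
Let $J=(g_1,\dots,g_q)$. The lifting property for $C=A[Y]/J^2$ and $I=J/J^2$ lifts the identity of $B$ to an $A$-algebra map $\theta\colon B\to A[Y]/J^2$. It sends the class of $Y_j$ to the class of $Y_j-h_j$ for some $h_j\in J$. The composite $A[Y]\to B\to A[Y]/J^2$ is $F\mapsto F(Y-h)$, and it kills $g_l$, so $g_l(Y-h)\in J^2$. By \eqref{eq:taylor} with $Z=h$ we get $g_l-\sum_j\partial_jg_l\,h_j\in J^2$. Now write $h_j=\sum_aH_{ja}g_a$ and use that the products $g_ag_b$ generate $J^2$.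
\end{proof}

For one equation $g$ in one variable with $Hg'+Qg=1$, identity \eqref{eq:inverse} is this relation multiplied by $g$. So $H$ is an inverse of $g'$ modulo $g$, and $y\mapsto y-H(y)g(y)$ is a Newton step without division.

In such a step the new error $g(y-H(y)g(y))$ is quadratic in the old error $g(y)$, with coefficients that are values of the fixed polynomials $H,Q,G$. These values have denominators, but at most a fixed power $s^L$ of a fixed $s\in S$ is lost in a step. If the error is divisible by $s^L$, its square is divisible by $s^{2L}$, and divisibility by $s^L$ survives. The initial error has positive order in $t$, so rescaling makes it as divisible by $s$ as we wish.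

\begin{proposition}\label{prop:newton}
Let $B=A[Y]/(g_1,\dots,g_q)$ be smooth over $A$, let $\eta\in A[[t]]^N$ satisfy $g_l(\eta)=0$ for all $l$, and let $m\ge0$. Then there are $\sigma_0\in S$ and $y\in(S^{-1}\Lambda)^N$ such that
\[
g_l(y)=0\quad(1\le l\le q),\qquad y\equiv\eta(\sigma_0t)\mod(t)^{m+1}.
\]
\end{proposition}

\begin{proof}
Let $\eta'\in A[t]^N$ consist of the terms of $\eta$ of degree $\le m$. Since $\eta'\equiv\eta\bmod(t)^{m+1}$, each $g_l(\eta')$ is a polynomial in $t$ of order $\ge m+1$.

\emph{Constants.} Choose $s\in S$ such that all coefficients of the finitely many polynomials $H_{ja}$, $Q_{lab}$, $G_{ljj'}$, $\eta'_j$, $g_l(\eta')$ lie in $s^{-1}\bar R$. Let $e\ge0$ bound the total degrees of the $H_{ja}$, $Q_{lab}$, $G_{ljj'}$, and put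
\[
c=e+1,\qquad L=3c,\qquad\sigma_0=s^{L+1}.
\]
Let $\Lambda_{\ge j}$ be the ideal of series of order $\ge j$ in $\Lambda$. For $a,b\in\mathbb Z$ we have $s^a\Lambda_{\ge i}\cdot s^b\Lambda_{\ge j}\subseteq s^{a+b}\Lambda_{\ge i+j}$, and $s^a\Lambda_{\ge j}$ shrinks as $a$ or $j$ grows. A monomial of degree $\le e$ in elements of $s^{-1}\Lambda$ therefore lies in $s^{-e}\Lambda$, so
\begin{equation}\label{eq:values}
\text{the values of $H_{ja},Q_{lab},G_{ljj'}$ at arguments in $s^{-1}\Lambda$ lie in $s^{-c}\Lambda$.}
\end{equation}

\emph{The iteration.} Put $y^{(0)}=\eta'(\sigma_0t)$ and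
\[
y^{(\nu+1)}=y^{(\nu)}-z^{(\nu)},\qquad z^{(\nu)}_j=\sum_aH_{ja}(y^{(\nu)})\,g_a(y^{(\nu)}).
\]
We prove by induction on $\nu\ge0$ that, with $\mu=m+1+\nu$,
\begin{itemize}
\item[(a)] $y^{(\nu)}\in(s^{-1}\Lambda)^N$,
\item[(b)] $g_l(y^{(\nu)})\in s^L\Lambda_{\ge\mu}$ for all $l$.
\end{itemize}
Let $\nu=0$. The coefficient of $t^\alpha$ in $y_j^{(0)}$ lies in $\sigma_0^{|\alpha|}s^{-1}\bar R\subseteq s^{-1}\bar R$, which is (a). Rescaling is $A$-linear, so $g_l(y^{(0)})$ is the rescaling of $g_l(\eta')$. It has order $\ge m+1$, and for $|\alpha|\ge1$ its coefficient of $t^\alpha$ lies in $s^{(L+1)|\alpha|-1}\bar R\subseteq s^L\bar R$. This is (b).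

Assume (a) and (b) for $\nu$, and write $y,z$ for $y^{(\nu)},z^{(\nu)}$. By \eqref{eq:values} and (b),
\begin{equation}\label{eq:z}
z_j\in s^{L-c}\Lambda_{\ge\mu}\subseteq\Lambda_{\ge\mu},
\end{equation}
so (a) holds for $\nu+1$. Evaluate \eqref{eq:taylor} at $(y,z)$. By the definition of $z$ and by \eqref{eq:inverse}, the first two terms combine to $\sum Q_{lab}(y)g_a(y)g_b(y)$, so
\[
g_l(y-z)=\sum_{a,b}Q_{lab}(y)\,g_a(y)\,g_b(y)+\sum_{j,j'}G_{ljj'}(y,z)\,z_jz_{j'}.
\]
By \eqref{eq:values}, (b) and \eqref{eq:z}, the first sum lies in $s^{2L-c}\Lambda_{\ge2\mu}$ and the second in $s^{2(L-c)-c}\Lambda_{\ge2\mu}$. Since $L=3c$, we have $2L-c\ge L$ and $2L-3c=L$. Since $\mu\ge1$, we have $2\mu\ge\mu+1$. This gives (b) for $\nu+1$.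

\emph{The limit.} By \eqref{eq:z}, $y^{(\nu+1)}\equiv y^{(\nu)}\bmod(t)^{m+1+\nu}$. Hence each coefficient of $y^{(\nu)}$ is eventually constant, with value in $s^{-1}\bar R$ by (a), and these values define $y\in(s^{-1}\Lambda)^N$ with $y\equiv y^{(\nu)}\bmod(t)^{m+1+\nu}$ for all $\nu$. Then $g_l(y)\equiv g_l(y^{(\nu)})\equiv0\bmod(t)^{m+1+\nu}$ for all $\nu$, so $g_l(y)=0$. Finally $y\equiv y^{(0)}\equiv\eta(\sigma_0t)\bmod(t)^{m+1}$.
\end{proof}

\section{Reduction to the smooth case and proof of the theorem}\label{sec:popescu}

The series $D(\lambda\xi_1),\dots,D(\lambda\xi_d)$ solve the system $f_1=\dots=f_r=0$, but this system is usually not smooth over $A$, and Proposition~\ref{prop:newton} does not apply to it. The remedy is to parametrize: we look for a smooth $A$-algebra $B$ and a solution $u$ of the system in $B$ that specializes to the given solution under a map $B\to A[[t]]$. Any other map $B\to A[[t]]$ then gives another solution.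

\begin{example}\label{ex:node}
Let $k$ be a field, $p=1$, $R=k[x,y,z]/(xy)$ and $S=\{z^a\}$. The partial derivatives $y,x,0$ of the relation do not generate the unit ideal of $A$. Let $D$ be an HS derivation of $A$. The ring $(A/xA)[[t]]$ is a domain in which $D(x)D(y)=0$ and $D(y)\neq0$, the constant term being $y$. So all coefficients of $D(x)$ lie in $xA$, that is, $D(x)=x\eta_1$ with $\eta_1\in A[[t]]$. By symmetry $D(y)=y\eta_2$. Put $\eta_3=D(z)$. The polynomial ring $B=A[Y_1,Y_2,Y_3]$ is smooth, $u=(xY_1,yY_2,Y_3)$ satisfies $u_1u_2=0$, and $Y\mapsto\eta$ sends $u$ to $(D(x),D(y),D(z))$.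
\end{example}

Popescu's theorem provides such a parametrization in general. We recall the notions involved. A Noetherian ring is \emph{regular} if all its localizations at primes are regular local rings. A homomorphism $P\to P'$ of Noetherian rings is \emph{regular} if it is flat and, for every prime $\mathfrak p$ of $P$ and every finite extension $\kappa'$ of the residue field $\kappa(\mathfrak p)$, the ring $P'\otimes_P\kappa'$ is regular. A Noetherian ring $P$ is a \emph{G-ring} if for every prime $\mathfrak p$ the completion map $P_{\mathfrak p}\to(P_{\mathfrak p})^\wedge$ is regular. By definition, fields and localizations of G-rings are G-rings. We use three facts.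
\begin{itemize}
\item[(G)] (Grothendieck; see the section ``G-rings'' of \cite{Stacks}.) An algebra of finite type over a Noetherian G-ring is a G-ring.
\item[(M)] (\cite[Theorem 32.1(ii)]{Matsumura}.) If $P\to P'\to P''$ are homomorphisms of Noetherian rings, the composite is regular and $P'\to P''$ is faithfully flat, then $P\to P'$ is regular.
\item[(P)] (Popescu's theorem \cite{Popescu}, \cite{Swan}, \cite[Tag 07GC]{Stacks}.) If $P\to P'$ is a regular homomorphism of Noetherian rings, then $P'$ is a filtered colimit of smooth $P$-algebras.
\end{itemize}

\begin{lemma}\label{lem:regular}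
The inclusion $A[t]\to A[[t]]$ is a regular homomorphism.
\end{lemma}

\begin{proof}
The ring $P=A[t]$ is a localization of $R_0[t]$, so it is a G-ring by (G). Let $P'=A[[t]]$, a Noetherian ring, and let $\mathfrak n$ be a maximal ideal of $P'$. Series with constant term $1$ are units, so the $t_i$ lie in the Jacobson radical of $P'$ and hence in $\mathfrak n$. Therefore $\mathfrak n=\mathfrak mP'+(t)P'$ for a maximal ideal $\mathfrak m$ of $A$, and $\mathfrak n'=\mathfrak mP+(t)P=\mathfrak n\cap P$ is a maximal ideal of $P$. For every $j$ we have $P/(t)^j=P'/(t)^j$, and $\mathfrak n'^j$ and $\mathfrak n^j$ contain $(t)^j$ and have the same image in this ring. So $P/\mathfrak n'^j=P'/\mathfrak n^j$ for all $j$, and the composite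
\[
P_{\mathfrak n'}\longrightarrow P'_{\mathfrak n}\longrightarrow(P'_{\mathfrak n})^\wedge
\]
is the completion map of $P_{\mathfrak n'}$. It is regular because $P$ is a G-ring, and the second map is faithfully flat, being the completion of a Noetherian local ring. By (M), $P_{\mathfrak n'}\to P'_{\mathfrak n}$ is regular.

It follows that $P'_{\mathfrak n}$ is flat over $P$ for every $\mathfrak n$, so $P'$ is flat over $P$. Let $\mathfrak p$ and $\kappa'$ be as in the definition. A prime of $P'\otimes_P\kappa'$ contracts to a prime of $P'$ lying over $\mathfrak p$, which is contained in some $\mathfrak n$. Then $\mathfrak p\subseteq\mathfrak n'$, and the local ring of $P'\otimes_P\kappa'$ at the given prime is a localization of the regular ring $P'_{\mathfrak n}\otimes_{P_{\mathfrak n'}}\kappa'$.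
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]
If $A=0$, take for $E$ the inclusion $R\subseteq R[[t]]$. Assume $A\ne0$.

\emph{Parametrization.} By Lemma~\ref{lem:regular} and (P), $A[[t]]$ is a filtered colimit of smooth $A[t]$-algebras. The finitely many elements $D(\lambda\xi_i)$ lift to one of these algebras. Since $D$ is a $k$-algebra homomorphism, $f_j(D(\lambda\xi_1),\dots,D(\lambda\xi_d))=D(\lambda f_j(\xi))=0$, so the finitely many values of the $f_j$ at the lifts become zero at a later stage. This gives a smooth $A[t]$-algebra $B$, an $A[t]$-algebra map $\psi\colon B\to A[[t]]$ and $\bar u_1,\dots,\bar u_d\in B$ with $\psi(\bar u_i)=D(\lambda\xi_i)$ and $f_j(\bar u)=0$. The algebra $B$ is also smooth over $A$: it is finitely presented, and to lift an $A$-algebra map $B\to C/I$ one first lifts the images of the $t_i$ arbitrarily, which makes $C$ an $A[t]$-algebra. Write $B=A[Y]/(g_1,\dots,g_q)$, let $u_i\in A[Y]$ represent $\bar u_i$, and let $\eta\in A[[t]]^N$ be the image of $Y$ under $\psi$. Then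
\[
g_l(\eta)=0,\qquad u_i(\eta)=D(\lambda\xi_i),\qquad f_j(u_1,\dots,u_d)\in(g_1,\dots,g_q).
\]

\emph{A solution with bounded denominators.} Let $\sigma_0$ and $y$ be as in Proposition~\ref{prop:newton}, and put $v_i=u_i(y)$. Then $v_i\in S^{-1}\Lambda$, because $S^{-1}\Lambda$ is a ring containing $A$. Evaluation at $y$ is an $A$-algebra map $A[Y]\to A[[t]]$ that kills the $g_l$, so $f_j(v)=0$. Since rescaling is $A$-linear,
\begin{equation}\label{eq:approx}
v_i\equiv u_i(\eta(\sigma_0t))=D^{\sigma_0}(\lambda\xi_i)\mod(t)^{m+1}.
\end{equation}
In particular $v_i$ has constant term $\lambda(\xi_i)$.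

\emph{Descent and comparison.} Lemma~\ref{lem:descent} gives $\sigma_1\in S$ and an HS derivation $E$ of $R$ with $\tilde E(\lambda\xi_i)=\lambda E(\xi_i)=v_i(\sigma_1t)$. Put $\sigma=\sigma_0\sigma_1$. Rescaling \eqref{eq:approx} by $\sigma_1$ gives $\tilde E(\lambda\xi_i)\equiv D^\sigma(\lambda\xi_i)\bmod(t)^{m+1}$. So the two $k$-algebra maps $A\to A[[t]]/(t)^{m+1}$ induced by $\tilde E$ and $D^\sigma$ agree on the image of $R_0$. A homomorphism from a localization is determined by its restriction to the original ring, so they agree on $\lambda(R)$ and then on $A$. Comparing coefficients of $t^\alpha$ gives $\tilde\varepsilon_\alpha=\sigma^{|\alpha|}\delta_\alpha$ for $|\alpha|\le m$.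
\end{proof}

\begin{remark}
The G-ring hypothesis is used only in Lemma~\ref{lem:regular}. The finite presentation of $R_0$ lets the generators and relations live in a single smooth algebra $B$ and lets finitely many series share a denominator. That $R$ is Noetherian gives a single element of $S$ killing $\ker\lambda$. The bound $m$ makes $\eta'$ a polynomial. That $D$ has infinite order is used to obtain a map into $A[[t]]$, which is where Popescu's theorem applies.
\end{remark}

\section{Modules, sheaves and integrable derivations}\label{sec:consequences}

In this section $k$, $R$, $S$ and $A$ are as in Theorem~\ref{thm:field} or Theorem~\ref{thm:general}, and HS derivations have one parameter. The algebra $S^{-1}\mathrm{HS}(R)$ was defined by generators inside $\mathrm{End}_k(A)$. We show that it is also the localization of $\mathrm{HS}(R)$ as a left $R$-module. This requires extending arbitrary elements of $\mathrm{HS}(R)$ to $A$ in a well-defined way, and differential operators are the class in which extensions are unique.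

For a $k$-algebra $C$, a map $Q\in\mathrm{End}_k(C)$ is a \emph{differential operator of order $\le n$} if $n=-1$ and $Q=0$, or if $n\ge0$ and $[Q,a]=Qa-aQ$ has order $\le n-1$ for every $a\in C$. The operators of order $\le n$ form a left $C$-module since $[bQ,a]=b[Q,a]$, and orders add under composition, by induction from $[QQ',a]=Q[Q',a]+[Q,a]Q'$. The product rule \eqref{eq:product} says
\begin{equation}\label{eq:commute}
\delta_n\circ a=\sum_{i+j=n}\delta_i(a)\,\delta_j,
\end{equation}
so $[\delta_n,a]=\sum_{j<n}\delta_{n-j}(a)\delta_j$, and by induction $\delta_n$ has order $\le n$. Hence every element of $\mathrm{HS}(C)$ is a differential operator.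

\begin{theorem}\label{thm:module}
Each $P\in\mathrm{HS}(R)$ extends uniquely to a differential operator $\tilde P$ on $S^{-1}R$, meaning $\tilde P\lambda=\lambda P$, and $a\otimes P\mapsto a\tilde P$ is an isomorphism of left $S^{-1}R$-modules
\[
S^{-1}R\otimes_R\mathrm{HS}(R)\longrightarrow\mathrm{HS}(S^{-1}R).
\]
\end{theorem}

\begin{proof}
\emph{Existence.} Write $P$ as a sum of products of multiplications by elements $r\in R$ and components $\varepsilon_n$, and replace each factor by $\lambda(r)$ or $\tilde\varepsilon_n$. The result lies in $\mathrm{HS}(A)$ and extends $P$.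

\emph{Uniqueness.} Let $Q$ be a differential operator on $A$ of order $\le n$ vanishing on $\lambda(R)$. We show $Q=0$ by induction on $n$, starting from $n=-1$. For $s\in S$, the operator $[Q,s]$ has order $\le n-1$ and vanishes on $\lambda(R)$, so it is zero. Thus $sQ(r/s)=Q(r/1)=0$ for all $r\in R$ and $s\in S$, and $Q=0$. By uniqueness, $P\mapsto\tilde P$ is additive, multiplicative and $R$-linear, so the displayed map is well defined.

\emph{Injectivity.} Every element of the source has the form $\frac1s\otimes P$. If $\frac1s\tilde P=0$, then $\lambda P=0$, that is, $P(R)\subseteq\ker\lambda$. Choose $s_0\in S$ killing $\ker\lambda$, as in the proof of Lemma~\ref{lem:descent}. Then $s_0P=0$, and $\frac1s\otimes P=\frac1{ss_0}\otimes s_0P=0$.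

\emph{Surjectivity.} Let $W$ be the left $A$-span of all finite products of extended components, the empty product being $1$. It lies in the image. It is stable under left multiplication by $A$, and under left multiplication by each $\tilde\varepsilon_n$ by \eqref{eq:commute}. Since $1\in W$, it contains the ring generated by $A$ and the $\tilde\varepsilon_n$, which is $\mathrm{HS}(A)$ by Theorem~\ref{thm:general}.
\end{proof}

\begin{corollary}\label{cor:sheaf}
Let $X$ be a scheme locally of finite type over $k$. The algebras $\mathrm{HS}(\mathcal O(V))$, for $V\subseteq X$ affine open, glue to a sheaf of algebras that is quasi-coherent for its left $\mathcal O_X$-module structure.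
\end{corollary}

\begin{proof}
Let $V$ be affine open and $P\in\mathrm{HS}(\mathcal O(V))$. By uniqueness, the extensions of $P$ to the rings $\mathcal O(V')$, for $V'\subseteq V$ principal open, are compatible with restriction. So $P$ induces an endomorphism $P^\sharp$ of the sheaf of $k$-modules $\mathcal O_V$. The map $P\mapsto P^\sharp$ is an injective ring homomorphism, and $P^\sharp|_{V'}=(\tilde P)^\sharp$. Let $\mathcal H$ be the subsheaf of the sheaf of $k$-linear endomorphisms of $\mathcal O_X$ whose sections have the form $P^\sharp$ on some affine neighborhood $V$ of each point. We may shrink $V$ to any principal open subset of $V$ containing the point, and a point of two affine opens has a neighborhood that is principal in both. Hence $\mathcal H$ is a sheaf of rings containing $\mathcal O_X$. Fix an affine open $V_0$. By Theorem~\ref{thm:module}, the quasi-coherent sheaf attached to the module $\mathrm{HS}(\mathcal O(V_0))$ has sections $\mathrm{HS}(\mathcal O(V'))$ on each principal open $V'\subseteq V_0$. The maps $P\mapsto P^\sharp$ embed it in $\mathcal H|_{V_0}$, and the embedding is locally surjective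 by the shrinking argument. So $\mathcal H|_{V_0}$ is quasi-coherent and $\mathcal H(V_0)=\mathrm{HS}(\mathcal O(V_0))$.
\end{proof}

Call a derivation of $R$ \emph{integrable} if it is the component $\delta_1$ of an HS derivation of infinite order, and let $\mathrm{Ider}_k(R)$ be the set of integrable derivations. On $k[x]/(x^\ell)$ in characteristic $\ell$ the derivation $d/dx$ is not integrable, as we saw in Section~\ref{sec:examples}. The set $\mathrm{Ider}_k(R)$ is an $R$-submodule of $\mathrm{Der}_k(R)$: it contains $0$, the rescaling $D^a$ has first component $a\delta_1$, and the product $DD'$ has first component $\delta_1+\delta'_1$. By Theorem~\ref{thm:module} we may identify $S^{-1}\mathrm{Ider}_k(R)$ with the set of operators $\sigma^{-1}\tilde\partial$ on $A$, where $\sigma\in S$ and $\partial\in\mathrm{Ider}_k(R)$.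

\begin{corollary}\label{cor:ider}
One has $\mathrm{Ider}_k(S^{-1}R)=S^{-1}\mathrm{Ider}_k(R)$.
\end{corollary}

\begin{proof}
If $\partial=\varepsilon_1$, then $\tilde\partial=\tilde\varepsilon_1$ lies in the $A$-module $\mathrm{Ider}_k(A)$, which gives $\supseteq$. Conversely, Theorem~\ref{thm:general} with $p=m=1$ writes any $\delta_1\in\mathrm{Ider}_k(A)$ as $\sigma^{-1}\tilde\varepsilon_1$.
\end{proof}

\section{A counterexample with infinitely many generators}\label{sec:finite}

The finiteness hypothesis on $R$ cannot be dropped. With infinitely many generators, denominators can already be unbounded in the first component.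

\begin{example}\label{ex:infinite}
Let $k\neq0$ be a ring, $R=k[y,x_1,x_2,\dots]$, $S=\{y^a\}_{a\ge0}$ and $A=R_y\supseteq R$. Let $D$ be the HS derivation of $A$ with $D(y)=y$ and $D(x_i)=x_i+y^{-i}t$. It exists because the variables satisfy no relations and $D(y)$ is a unit. Let $\mathcal B$ be the set of $P\in\mathrm{End}_k(A)$ such that for every $a$ there is $b$ with $P(y^{-a}R)\subseteq y^{-b}R$. The submodules $y^{-b}R$ increase with $b$, so $\mathcal B$ is closed under sums. It is closed under composition, and it contains the multiplications by elements of $A$. It contains every extended component $\tilde\varepsilon_n$, because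
\[
\tilde\varepsilon_n(y^{-a}r)=\sum_{i+j=n}\tilde\varepsilon_i(y^{-a})\,\varepsilon_j(r)\qquad(r\in R)
\]
and the finitely many elements $\tilde\varepsilon_0(y^{-a}),\dots,\tilde\varepsilon_n(y^{-a})$ lie in one $y^{-b}R$. Hence $S^{-1}\mathrm{HS}(R)\subseteq\mathcal B$. But $\delta_1(x_i)=y^{-i}\notin y^{-b}R$ for $i>b$, since $y$ is not a unit of $R$. So $\delta_1\notin\mathcal B$, and $\mathrm{HS}(S^{-1}R)\neq S^{-1}\mathrm{HS}(R)$.
\end{example}

\begin{thebibliography}{9}

\bibitem{HSloc}
\emph{Localization of the Hasse-Schmidt Algebra},
\texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak BDD4AB87755F4CE556F277881219F797/\allowbreak S0008439500018804a.pdf/\allowbreak localization\_of\_\allowbreak the\_\allowbreak hasseschmidt\_\allowbreak algebra.pdf}.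

\bibitem{Matsumura}
Matsumura, \emph{Commutative Ring Theory}.

\bibitem{Popescu}
D. Popescu, \emph{General N\'eron desingularization}, Nagoya Math. J. 100 (1985) and 104 (1986).

\bibitem{Stacks}
\emph{Stacks Project}.

\bibitem{Swan}
R. Swan, \emph{N\'eron--Popescu desingularization} (1998).

\end{thebibliography}
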